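# Normal Moore paratopological groups and metrizability under CH

## 1. Why "metrizable" is the natural guess, and where the supporting arguments end

All spaces are Hausdorff, and a normal space is a $T_1$ space in which disjoint closed sets have disjoint open neighborhoods.

**Definition 1.1.** A *paratopological group* is a group with a topology for which multiplication $G\times G\to G$ is jointly continuous. Inversion is not assumed to be continuous. We call $G$ normal, Moore or metrizable if its underlying space is.

**Definition 1.2.** A *development* of a space is a sequence $(\mathcal G_n)_{n\ge1}$ of open covers such that for each point $y$ the stars $\mathrm{St}(y,\mathcal G_n)=\bigcup\{O\in\mathcal G_n:y\in O\}$ form a neighborhood base at $y$. A *Moore space* is a regular Hausdorff space with a development.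

In a metric space the covers by balls of radius $2^{-n}$ form a development, so metrizable spaces are Moore. An example for Definition 1.1 is the Sorgenfrey line: $\mathbb R$ with addition and base $[x,x+\varepsilon)$. Addition is continuous because $[x,x+\frac\varepsilon2)+[y,y+\frac\varepsilon2)\subseteq[x+y,x+y+\varepsilon)$; inversion is not, because no $-[0,\varepsilon')$ is contained in $[0,\varepsilon)$. This group is not Moore. Indeed, a Lindelöf developable space is second countable: choose countable subcovers $\mathcal G_n'\subseteq\mathcal G_n$; if $x\in O$ with $O$ open and $\mathrm{St}(x,\mathcal G_n)\subseteq O$, then any member of $\mathcal G_n'$ containing $x$ lies in $O$, so $\bigcup_n\mathcal G'_n$ is a base. The Sorgenfrey line is Lindelöf, but not second countable, since a base must contain, for each $x$, a set with minimum $x$.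

Question 1.3 of the paper "A Normal and Moore Paratopological Group" (http://test.ndnu.edu.cn/LSPapers/LSp206.pdf) asks: *under CH, is each normal Moore paratopological group metrizable?* The answer that one would first guess is yes. Let us test it.

*Topological groups.* If inversion is continuous, the Birkhoff–Kakutani theorem (a first-countable Hausdorff topological group is metrizable) settles the matter, even without normality. The proof uses symmetric neighborhoods $U\cap U^{-1}$ of the identity. In a paratopological group these need not be open: in the Sorgenfrey line $[0,\varepsilon)\cap-[0,\varepsilon)=\{0\}$. So that argument does not carry over. Something must replace it: there is a Tychonoff Moore paratopological group which is not normal.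

*Countable and Lindelöf groups.* A countable first-countable space is second countable; a Lindelöf Moore space is second countable by the argument above. Regular second countable spaces are metrizable (Urysohn). The guess is right here.

*Separable groups under CH.* Every separable normal Moore space is metrizable under CH, so the guess is right again. Here is the part of the reason that uses CH. Let $D$ be a countable dense set of a normal space and suppose $E$ is closed discrete of size $\aleph_1$. For $A\subseteq E$ choose disjoint open $O_A\supseteq A$, $O'_A\supseteq E\setminus A$. If $x\in A\setminus B$, then $O_A\cap O_B'$ is a nonempty open set, so it meets $D$, and it misses $O_B$; hence $O_A\cap D\ne O_B\cap D$. So $A\mapsto O_A\cap D$ is one-to-one and $2^{\aleph_1}\le2^{\aleph_0}=\aleph_1$, a contradiction. CH is really used: under $\mathrm{MA}+\neg\mathrm{CH}$ there is a separable, normal, non-metrizable Moore paratopological group.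

The counting stops at density $\aleph_1$: there the same injection sends the $2^{\aleph_1}$ subsets of $E$ to the $2^{\aleph_1}$ subsets of $D$, and no contradiction arises. At exactly this density the guess fails.

**Theorem A.** If ZFC is consistent, so is ZFC + GCH + "there is a normal, non-metrizable Moore paratopological group". The group is abelian, torsion-free, of cardinality $\aleph_1$, and a countable union of closed discrete subspaces.

**Theorem B.** If $\Diamond(S)$ holds for every stationary $S\subseteq\omega_1$ (e.g. if $V=L$; this implies CH), then every normal Moore paratopological group of density $\le\aleph_1$ is metrizable.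

**Theorem C.** If $\kappa$ is supercompact, then after the Lévy collapse $\mathrm{Col}(\omega_1,{<}\kappa)$ CH holds and every normal Moore paratopological group is metrizable.

So CH does not imply that every normal Moore paratopological group is metrizable (this uses only $\mathrm{Con(ZFC)}$), and it does not refute it if supercompact cardinals are consistent. For groups of density $\le\aleph_1$, undecidability under CH follows from $\mathrm{Con(ZFC)}$ alone, by A and B. Sections 2–7 prove Theorem A, Sections 8–9 Theorem B, Section 10 Theorem C.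

Notation: $\mathbb Z^{(X)}$ is the free abelian group on $X$, $\mathbb N^{(X)}$ the set of its elements with all coefficients $\ge0$ (we write $f\ge0$), $\|\cdot\|_1$ the sum of the absolute values of the coefficients, and $=^*$ is equality up to finitely many arguments.

## 2. Ladders made of initial segments, and the uniformization principle (U)

Recall that $S\subseteq\omega_1$ is stationary if it meets every closed unbounded (club) subset of $\omega_1$. If a stationary set is split into countably many pieces, one piece is stationary. Fodor's lemma: if $f(\delta)<\delta$ for all $\delta$ in a stationary $S$, then $f$ is constant on a stationary subset of $S$.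

**The ladders.** Fix a bijection $\mathrm{code}:\omega_1^{<\omega}\times\omega\times\omega\to\omega_1$. Let $D$ be the club of limit $\gamma<\omega_1$ with $\mathrm{code}[\gamma^{<\omega}\times\omega\times\omega]=\gamma$. Let $S$ be a set of limit points of $D$; so $S\subseteq D$. For $\delta\in S$ fix a bijection $e_\delta:\omega\to\delta$ and put
$$A_\delta=\{\mathrm{code}(e_\delta\restriction n,j,v):n<\omega,\ j,v<n\}\subseteq\delta.$$
From an ordinal in $A_\delta$ one can read off an initial segment of $e_\delta$ and two integers. Section 4 will show what the integers are for.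

**Lemma 2.1.** $A_\delta$ is cofinal in $\delta$ of order type $\omega$; in particular $A_\delta\cap\gamma$ is finite for $\gamma<\delta$. If $\delta\ne\delta'$ are in $S$, then $A_\delta\cap A_{\delta'}$ is finite.

*Proof.* Let $\gamma\in D\cap\delta$. Since $\gamma\in D$ and code is one-to-one, $\mathrm{code}(e_\delta\restriction n,j,v)<\gamma$ iff $e_\delta\restriction n\in\gamma^{<\omega}$. As $\operatorname{ran}e_\delta=\delta\not\subseteq\gamma$, this holds for finitely many $n$ only, and for each $n$ there are finitely many $j,v<n$. So $A_\delta\cap\gamma$ is finite. Such $\gamma$ are cofinal in $\delta$ and $A_\delta$ is infinite, so it is cofinal of type $\omega$. If $\delta<\delta'$, then $A_\delta\cap A_{\delta'}\subseteq A_{\delta'}\cap\delta$ is finite. $\square$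

**The principle (U).** $S$ is stationary, and for all $c_\delta:A_\delta\to2$ $(\delta\in S)$ there is $h:\omega_1\to2$ with $h\restriction A_\delta=^*c_\delta$ for each $\delta\in S$.

Two quick tests. For countably many $\delta_0,\delta_1,\dots\in S$ such an $h$ always exists: the sets $A_{\delta_k}\setminus\bigcup_{l<k}A_{\delta_l}$ are disjoint and cofinite in $A_{\delta_k}$, so let $h=c_{\delta_k}$ on the $k$th one and $0$ elsewhere. On the other hand, (U) fails if $\Diamond(S)$ holds. Recall that $\Diamond(S)$ gives $h_\delta:\delta\to2$ $(\delta\in S)$ such that each $h:\omega_1\to2$ satisfies $h\restriction\delta=h_\delta$ for stationarily many $\delta\in S$. Put $c_\delta=1-h_\delta\restriction A_\delta$; if $h\restriction\delta=h_\delta$, then $h$ and $c_\delta$ differ at every point of the infinite set $A_\delta$. So (U) must come from a special model, and we need one with GCH.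

**Theorem 2.2** (essentially Shelah, Israel J. Math. 28 (1977)). If ZFC is consistent, so is ZFC + GCH + (U) for suitable $S$, code, $(e_\delta)$.

The complete proof is in Sections 6 and 7. First we use (U).

**Theorem 2.3.** (U) implies that there is a normal non-metrizable Moore paratopological abelian group of size $\aleph_1$.

Sections 3–5 prove this. The group will be free abelian, hence torsion-free, and a countable union of closed discrete subspaces, so Theorem A follows from Theorems 2.2 and 2.3.

## 3. The free group on branches and nodes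

**One branch, by hand.** Let $G$ be the free abelian group on $s,x_1,x_2,\dots$, and let $U_n$ be the monoid generated by all $x_m-s$ with $m\ge n$. With the sets $x+U_n$ as base, $x_m\to s$, and addition is continuous because $U_n+U_n=U_n$. Inversion is not: $-x_m\not\to-s$, since $s-x_m$ has a negative coefficient at $x_m$, so is not in $U_1$. Each $U_n$ is closed. Indeed, write elements as $(a,b)$ with $a$ the coefficient of $s$, so that $U_n=\{(-\|B\|_1,B):B\ge0,\text{ indices}\ge n\}$. If $y=(a,b)\in\overline{U_n}$, let $m$ exceed $n$ and all indices in $b$, and choose $(-\|\beta\|_1,\beta)\in U_m$ with $y+(-\|\beta\|_1,\beta)=(-\|\beta'\|_1,\beta')\in U_n$. Then $b+\beta=\beta'$, the supports of $b$ and $\beta$ are disjoint, so $b\ge0$ has indices $\ge n$, and $a=\|\beta\|_1-\|\beta'\|_1=-\|b\|_1$; so $y\in U_n$. Also $\bigcap_nU_n=\{0\}$. So this countable group has a base of clopen sets and points are closed; it is metrizable. The counterexample uses $\aleph_1$ branches that share initial segments.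

**The group.** For $\delta\in S$ and $n\ge1$ let $\pi_n(\delta)=e_\delta\restriction n$. Let $I$ be the set of all these sequences ("nodes"), and $\ell(i)$ the length of $i\in I$. Let
$$G=\mathbb Z^{(S)}\oplus\mathbb Z^{(I)},\qquad x=(a_x,b_x),$$
and extend $\pi_n$ linearly to $\mathbb Z^{(S)}\to\mathbb Z^{(I)}$. The *lengths of* $b\in\mathbb Z^{(I)}$ are the lengths of the nodes in $\operatorname{supp}b$.

**Definition 3.1.** For $B=\sum_ki_k\in\mathbb N^{(I)}$ (finite sum, with repetitions), a *lift* of $B$ is any $\lambda=\sum_k\delta_k$ with $\delta_k\in S$ and $\pi_{\ell(i_k)}(\delta_k)=i_k$. For $n\ge1$ let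
$$U_n=\{(-\lambda,B):B\in\mathbb N^{(I)}\text{ has all lengths}\ge n,\ \lambda\text{ a lift of }B\}.$$

For example, if $i$ is an initial segment of both $e_\delta$ and $e_{\delta'}$, then both $\delta$ and $\delta'$ are lifts of $i$, and $2i$ has the lifts $2\delta,\ \delta+\delta',\ 2\delta'$ among others.

$U_n$ is the monoid generated by the elements $\pi_m(\delta)-\delta$, $m\ge n$. Thus $0\in U_{n+1}\subseteq U_n=U_n+U_n$. If $y\in x+U_n$ then $y+U_n\subseteq x+U_n$; hence the sets $x+U_n$ form a base of a topology (if $y\in(x+U_n)\cap(x'+U_{n'})$, then $y+U_{\max(n,n')}$ lies in the intersection). As $(x+U_n)+(y+U_n)=x+y+U_n$, addition is jointly continuous. What remains is the topology: $T_1$, developable, not metrizable, normal.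

**Lemma 3.2.**

* (L1) If $\lambda,\lambda'$ are lifts of the same $B$ and all lengths of $B$ are $\ge m$, then $\pi_m(\lambda)=\pi_m(\lambda')$.
* (L2) If $\lambda$ is a lift of $B$, all lengths of $B$ are $\le m$, $f\in\mathbb N^{(S)}$ and $\pi_m(f)=\pi_m(\lambda)$, then $f$ is a lift of $B$.
* (L3) For finite $F\subseteq S$, $\pi_m$ is injective on $F$ for all large $m$. If $\pi_m$ is injective on $\operatorname{supp}f$ and $\pi_m(f)\ge0$, then $f\ge0$.
* (L4) If $\sigma\in S\cap\operatorname{ran}(e_\tau\restriction m)$, then $\pi_m(\sigma)\ne\pi_m(\tau)$.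

*Proof.* (L1) Let $B=\sum i_k$, $\lambda=\sum\delta_k$, $\lambda'=\sum\delta_k'$ with $\delta_k,\delta'_k$ over $i_k$. As $m\le\ell(i_k)$, $\pi_m(\delta_k)=i_k\restriction m=\pi_m(\delta'_k)$. (L2) Let $\lambda=\sum\delta_k$ with $\delta_k$ over $i_k$. The equation says that the terms of $f$ can be listed as $\delta'_k$ with $\pi_m(\delta_k')=\pi_m(\delta_k)$. Restricting to $\ell(i_k)\le m$ gives $\pi_{\ell(i_k)}(\delta'_k)=i_k$. (L3) Distinct $\delta$ have distinct ranges $\operatorname{ran}e_\delta=\delta$, so $e_\delta,e_{\delta'}$ differ at some argument, and $\pi_m$ separates them for all larger $m$. If $\pi_m$ is injective on $\operatorname{supp}f$, the coefficients of $f$ are those of $\pi_m(f)$. (L4) Otherwise $\sigma\in\operatorname{ran}(e_\sigma\restriction m)\subseteq\operatorname{ran}e_\sigma=\sigma$. $\square$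

Let $r(b)=\max\{\ell(i):i\in\operatorname{supp}b\}$, $r(0)=0$, and $G_r=\{x\in G:r(b_x)\le r\}$. Clearly $G=\bigcup_rG_r$. We use repeatedly: *if $B\ne0$ has all lengths $>r(b)$, then nothing cancels in $b+B$*, so $r(b+B)=r(B)$.

**Step 1: points are closed.** Let $0\ne u=(-\lambda,B)\in U_1$. Then $B\ne0$ (the only lift of $0$ is $0$), and $u\notin U_m$ for $m>r(B)$. So $\bigcap_nU_n=\{0\}$: if $x\ne y$, some $y+U_n$ misses $x$.

**Step 2: a development.** Let $\mathcal G_n=\{x+U_{r(b_x)+n}:x\in G\}$ for $n\ge1$. Let $n>r(b_y)$ and $y=x+(-\lambda,B)\in x+U_{r(b_x)+n}$. The lengths of $B$ are $\ge r(b_x)+n>r(b_x)$. If $B\ne0$, there is no cancellation in $b_y=b_x+B$, so $r(b_y)\ge n$, a contradiction. So $B=0$, $\lambda=0$ and $y=x$. Hence $\mathrm{St}(y,\mathcal G_n)=y+U_{r(b_y)+n}$ for $n>r(b_y)$, and $(\mathcal G_n)$ is a development.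

**Step 3: each $G_r$ is closed and discrete.** For any $y$ let $s=\max(r(b_y),r)+1$. If $z=y+(-\lambda,B)\in y+U_s$ with $B\ne0$, then $r(b_z)\ge s>r$ by no cancellation. So $(y+U_s)\cap G_r\subseteq\{y\}$, for every $y\in G$.

**Step 4: $G$ is not metrizable.** By Step 3, $S\subseteq G_0$ is closed discrete in $G$. In a metric space the points $\delta$ of a closed discrete set have pairwise disjoint neighborhoods, namely the balls of radius half the distance from $\delta$ to the other points (and any radius if there are none). So if $G$ were metrizable, there would be $n:S\to\omega\setminus\{0\}$ with the sets $\delta+U_{n(\delta)}$ pairwise disjoint. Let $n(\delta)=n$ on a stationary $S_1\subseteq S$. As $\delta\in D$, $\mathrm{code}(e_\delta\restriction n,0,0)<\delta$, so Fodor's lemma gives $\delta\ne\delta'$ in $S_1$ with $\pi_n(\delta)=\pi_n(\delta')$. But $\pi_n(\delta)=\delta+(\pi_n(\delta)-\delta)\in\delta+U_n$, and likewise $\pi_n(\delta')\in\delta'+U_n$, so these two sets meet. Contradiction.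

## 4. What a uniformizing function has to record

Only normality is left. Start with subsets of $S$. Given $E\subseteq S$, let $c_\delta$ be constantly $1$ if $\delta\in E$ and constantly $0$ otherwise; take $h$ from (U) and $n(\delta)\ge1$ such that $h(\mathrm{code}(e_\delta\restriction m,0,0))=c_\delta$ for all $m\ge n(\delta)$. If $\delta+U_{n(\delta)}$ meets $\delta'+U_{n(\delta')}$, then $\delta-\lambda=\delta'-\lambda'$ with $\lambda,\lambda'$ lifts of the same $B$ with lengths $\ge m=\max(n(\delta),n(\delta'))$. By (L1) $\pi_m(\delta)=\pi_m(\delta')$, the codes agree, and $\delta\in E$ iff $\delta'\in E$. So $E$ and $S\setminus E$ have disjoint neighborhoods.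

For general closed sets $H,K$ the same attempt is: put $E=H\cap S$, choose $N(\delta)$ with $(\delta+U_{N(\delta)})\cap K=\emptyset$, let $n(\delta)\ge N(\delta)$ be as above, and $V=\bigcup_{\delta\in E}(\delta+U_{n(\delta)})$; we want $\overline V\cap K=\emptyset$. It breaks at the following point. Let $\sigma\in E$, $\delta\in S$, $i=\pi_\ell(\delta)$ and $y=\sigma-\delta+i$. Suppose there are $\delta_m\in E$ with $\pi_m(\delta_m)=\pi_m(\sigma)$ and $n(\delta_m)\le\ell$, for infinitely many $m>\ell$. Then
$$y+(\pi_m(\sigma)-\sigma)=\delta_m+(i-\delta)+(\pi_m(\delta_m)-\delta_m)\in(y+U_m)\cap(\delta_m+U_{n(\delta_m)}),$$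
so $y\in\overline V$. We know that $y\in\sigma+U_\ell$; to conclude $y\notin K$ we need $N(\sigma)\le\ell$. The color tells us that $\sigma\in E$, but puts no bound on $N(\sigma)$. So the number $N$ must be uniformized, not only membership in $E$. Moreover this must be done for all elements of $G_r$, which involve several $\delta$'s at once. That is why $A_\delta$ carries two extra integers: $j$ will name an element whose largest branch is $\delta$, and $v$ a guess for the value of a function there.

**Definition 4.1.** For $0\ne a\in\mathbb Z^{(S)}$ let $\tau=\max\operatorname{supp}a$ be its *top*, and $k(a)$ the least $k$ with $\operatorname{supp}a\setminus\{\tau\}\subseteq\operatorname{ran}(e_\tau\restriction k)$.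

This exists since $\operatorname{supp}a\setminus\{\tau\}$ is a finite subset of $\tau=\operatorname{ran}e_\tau$. For $a=d\tau$ we have $k(a)=0$; for $a=e_\tau(3)-2\tau$ with $e_\tau(3)\in S$ we have $k(a)=4$.

**Lemma 4.2.** Assume (U). Let $r<\omega$, $c^*:G_r\to\omega$, $N:G_r\to\omega$. There is $n:G_r\to\omega$, $n\ge N$, such that for $x=(a,b)\in G_r$:

* (n1) $n(x)\ge r+1$;
* (n2) if $a\ne0$ has top $\tau$, then $n(x)\ge k(a)$ and $\pi_m$ is injective on $S\cap\operatorname{ran}(e_\tau\restriction k(a))$ for all $m\ge n(x)$;
* (n3) if $x=(a,b)$, $x'=(a',b)$ are in $G_r$, $m\ge n(x),n(x')$ and $\pi_m(a)=\pi_m(a')$, then $c^*(x)=c^*(x')$.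

*Proof.* **Step 1: the coloring.** Fix $b$; different $b$'s are treated separately, as (n3) compares only elements with the same $b$. Enumerate $\mathbb Z^{(\omega)}\times(\mathbb Z\setminus\{0\})=\{(w_j,d_j):j<\omega\}$ one-to-one. For $\tau\in S$ put
$$a_{\tau,j}=\sum_iw_j(i)\,e_\tau(i)+d_j\tau\quad\text{if }e_\tau(i)\in S\text{ for all }i\in\operatorname{supp}w_j,$$
undefined otherwise. As $e_\tau:\omega\to\tau$ is a bijection, every $a\ne0$ with top $\tau$ equals $a_{\tau,j}$ for exactly one $j=:j(a)$. For $j,v<n$ let $c_\tau(\mathrm{code}(e_\tau\restriction n,j,v))=1$ iff $a_{\tau,j}$ is defined and $c^*(a_{\tau,j},b)=v$, and $0$ otherwise. Take $h$ from (U). As $h$ and $c_\tau$ differ at finitely many points, there is $m_\tau$ such that they agree at $\mathrm{code}(e_\tau\restriction n,j,v)$ whenever $n\ge m_\tau$ and $j,v<n$.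

**Step 2: the choice of $n$.** Let $n(a,b)\ge N(a,b),\,r+1$. If $a\ne0$ has top $\tau$, let it also be $\ge k(a),\,m_\tau,\,j(a)+1,\,c^*(a,b)+1$, and so large that the injectivity in (n2) holds; this is possible by (L3), as $S\cap\operatorname{ran}(e_\tau\restriction k(a))$ is finite. So (n1), (n2) hold.

**Step 3: matching the supports in (n3).** Let $m,x,x'$ be as in (n3). We observe
$$\pi_m\text{ is injective on }\operatorname{supp}a\text{ whenever }(a,b)\in G_r\text{ and }m\ge n(a,b).\tag{1}$$
Indeed, on the non-top part this is (n2), and for non-top $\sigma$ we have $\sigma\in\operatorname{ran}(e_\tau\restriction k(a))\subseteq\operatorname{ran}(e_\tau\restriction m)$, so $\pi_m(\sigma)\ne\pi_m(\tau)$ by (L4). Hence $a=0$ iff $\pi_m(a)=0$ iff $a'=0$, and if both are $0$ then $x=x'$. Let both be nonzero, with tops $\tau,\tau'$. By (1) for $a$ and $a'$ there is a bijection $\theta:\operatorname{supp}a\to\operatorname{supp}a'$ with $\pi_m(\theta\sigma)=\pi_m(\sigma)$ and $a'(\theta\sigma)=a(\sigma)$.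

**Step 4: $\theta$ sends top to top.** Otherwise let $\sigma'=\theta(\tau)\ne\tau'$ and $\sigma=\theta^{-1}(\tau')\ne\tau$. As $\sigma$ is non-top in $a$, $\sigma\in\operatorname{ran}(e_\tau\restriction m)=\operatorname{ran}(e_{\sigma'}\restriction m)\subseteq\sigma'$, so $\sigma<\sigma'$. As $\sigma'$ is non-top in $a'$, $\sigma'\in\operatorname{ran}(e_{\tau'}\restriction m)=\operatorname{ran}(e_\sigma\restriction m)\subseteq\sigma$, so $\sigma'<\sigma$. Contradiction.

**Step 5: $a$ and $a'$ differ only in the top.** By Step 4, $e_\tau\restriction m=e_{\tau'}\restriction m$. The claim to be proved is symmetric, so let $k(a)\ge k(a')$. As $k(a),k(a')\le m$, the non-top elements of both supports lie in $S\cap\operatorname{ran}(e_\tau\restriction k(a))$, where $\pi_m$ is injective by (n2) for $x$. As $\theta$ preserves $\pi_m$, it is the identity on the non-top part. Hence $a=p+d\tau$, $a'=p+d\tau'$ with $\operatorname{supp}p\subseteq\operatorname{ran}(e_\tau\restriction k(a))$.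

**Step 6: reading off the value.** Since $e_\tau,e_{\tau'}$ agree below $m\ge k(a)$, $p$ is described by the same $w_j$ through $e_\tau$ and through $e_{\tau'}$; so $j(a)=j(a')=:j<m$. Let $v=c^*(a,b)<m$. As $m\ge m_\tau,m_{\tau'}$,
$$1=c_\tau(\mathrm{code}(e_\tau\restriction m,j,v))=h(\mathrm{code}(e_\tau\restriction m,j,v))=h(\mathrm{code}(e_{\tau'}\restriction m,j,v))=c_{\tau'}(\mathrm{code}(e_{\tau'}\restriction m,j,v)).$$
So $c^*(a',b)=c^*(a_{\tau',j},b)=v$. $\square$

## 5. Normality of $G$ under (U)

**Lemma 5.1.** Assume (U). If $H,K$ are disjoint closed subsets of $G$ and $E=H\cap G_r$, there is an open $V\supseteq E$ with $\overline V\cap K=\emptyset$.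

*Proof.* For $x\in E$ choose $N(x)\ge1$ with $(x+U_{N(x)})\cap K=\emptyset$. Put $c^*=N$ on $E$, and $c^*=N=0$ on $G_r\setminus E$. Take $n$ from Lemma 4.2 and $V=\bigcup_{x\in E}(x+U_{n(x)})$. Let $y\in\overline V$; we show $y\notin K$. Put $q=r(b_y)$.

**Step 1: what $y\in\overline V$ says.** For each $m>\max(q,r)$, $y+U_m$ meets $V$. So there are $x_m=(a_m,b_m)\in E$, $(-\lambda,\beta)\in U_m$, $(-\mu,\beta')\in U_{n(x_m)}$ (depending on $m$) with
$$b_y+\beta=b_m+\beta',\qquad a_y-\lambda=a_m-\mu.\tag{2}$$
The lengths of $\beta$ are $\ge m>r$, those of $\beta'$ are $\ge n(x_m)\ge r+1$, those of $b_m$ are $\le r$. Comparing lengths $\le r$: $b_m=b_0$, the part of $b_y$ of lengths $\le r$. Let $B=b_y-b_0$; its lengths are in $[r+1,q]$, and $\beta'=B+\beta$. As the lengths of $\beta$ are $\ge m>q$, $B$ and $\beta$ have disjoint supports, so $\beta'\ge0$ gives $B\ge0$. Splitting the terms of $\mu$, we get $\mu=\lambda_m+\mu_2$ with $\lambda_m$ a lift of $B$ and $\mu_2$ a lift of $\beta$. By (L1) $\pi_m(\lambda)=\pi_m(\mu_2)$, and $a_m=a_y-\lambda+\lambda_m+\mu_2$, so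
$$\pi_m(a_m)=\pi_m(a_y+\lambda_m).\tag{3}$$
Note that $b_0$ and $B$ do not depend on $m$.

**Step 2: the case $B=0$.** Then $y=(a_y,b_0)\in G_r$ and $\beta=\beta'$ has lengths $\ge m':=\max(m,n(x_m))$. Both $\lambda,\mu$ are lifts of $\beta$, so (L1) and $a_m-a_y=\mu-\lambda$ give $\pi_{m'}(a_m)=\pi_{m'}(a_y)$. Take $m\ge n(y)$. By (n3), $c^*(y)=c^*(x_m)=N(x_m)\ge1$. So $y\in E\subseteq H$, and $y\notin K$.

**Step 3: what suffices when $B\ne0$.** Let $\ell_0$ be the least length of $B$. As $\beta'=B+\beta$ has lengths $\ge n(x_m)$,
$$n(x_m)\le\ell_0\le q<m.\tag{4}$$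
It suffices to find
$$x'=(a',b_0)\in E\ \text{ with }\ N(x')\le\ell_0\ \text{ and }\ a'-a_y\text{ a lift of }B,\tag{5}$$
because then $y=x'+(-(a'-a_y),B)\in x'+U_{N(x')}$, which misses $K$. Two facts for this search. First, $\pi_m$ is injective on $\operatorname{supp}a_m$, by (1) and (4); with (3) this gives $\|a_m\|_1=\|\pi_m(a_m)\|_1\le\|a_y\|_1+\|B\|_1$, a bound not depending on $m$. Second, by (L2), since the lengths of $B$ are $\le q<m$:
$$\text{if }f\ge0\text{ and }\pi_m(f)=\pi_m(\lambda_m),\text{ then }f\text{ is a lift of }B.\tag{6}$$

**Step 4: $B\ne0$ and $a_m=0$ for infinitely many $m$.** Let $f=-a_y$. For these $m$, (3) gives $\pi_m(f)=\pi_m(\lambda_m)\ge0$. For large such $m$, $f\ge0$ by (L3), and $f$ is a lift of $B$ by (6). So (5) holds with $x'=(0,b_0)=x_m\in E$: $a'-a_y=f$ and $N(x_m)\le n(x_m)\le\ell_0$.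

**Step 5: $B\ne0$ and $a_m\ne0$ for all large $m$.** Let $\tau_m$ be the top of $a_m$. As $\pi_m$ is injective on $\operatorname{supp}a_m$, $\pi_m(\tau_m)\in\operatorname{supp}\pi_m(a_m)$, so by (3) $\pi_m(\tau_m)\in\pi_m[\operatorname{supp}a_y]\cup\pi_m[\operatorname{supp}\lambda_m]$. There are two possibilities.

*(α) For infinitely many $m$, $\pi_m(\tau_m)=\pi_m(\sigma)$ with one fixed $\sigma\in\operatorname{supp}a_y$.* As $k(a_m)\le n(x_m)\le q<m$, the non-top part of $\operatorname{supp}a_m$ lies in $\operatorname{ran}(e_{\tau_m}\restriction q)=\operatorname{ran}(e_\sigma\restriction q)$, a fixed finite set. As norms are bounded, for infinitely many of these $m$ we have $a_m=p+d\tau_m$ with fixed $p,d$. Put $f=p+d\sigma-a_y$. Then $\pi_m(f)=\pi_m(a_m-a_y)=\pi_m(\lambda_m)\ge0$. For large such $m$, $f\ge0$ by (L3), and $f$ is a lift of $B$ by (6). Let $x'=(p+d\sigma,b_0)\in G_r$. For such $m\ge n(x')$, also $m\ge n(x_m)$ and $\pi_m(p+d\sigma)=\pi_m(a_m)$. So (n3) gives $c^*(x')=c^*(x_m)=N(x_m)\ge1$. Hence $x'\in E$ and $N(x')=N(x_m)\le n(x_m)\le\ell_0$: (5) holds. (This is the situation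 of Section 4; the recorded value of $N$ is what is used.)

*(β) Otherwise*, as $\operatorname{supp}a_y$ is finite, $\pi_m(\tau_m)\notin\pi_m[\operatorname{supp}a_y]$ for all large $m$. So there are a node $i\in\operatorname{supp}B$ and a term $\delta$ of $\lambda_m$ over $i$ with $\pi_m(\delta)=\pi_m(\tau_m)$. As $\ell(i)\le q<m$, $e_{\tau_m}\restriction\ell(i)=e_\delta\restriction\ell(i)=i$. Fix one $i$ that occurs for infinitely many $m$. As $k(a_m)\le n(x_m)\le\ell_0\le\ell(i)$, the non-top part of $\operatorname{supp}a_m$ lies in the fixed finite set $\operatorname{ran}(i)$. So, norms being bounded, $a_m=p+d\tau_m$ with fixed $p,d$ for infinitely many $m$. Take one such large $m$ with $\pi_m$ injective on $\operatorname{supp}p\cup\operatorname{supp}a_y$. The elements of $\operatorname{supp}p$ lie in $\operatorname{ran}(e_{\tau_m}\restriction m)$, so by (L4) and $\pi_m(\tau_m)\notin\pi_m[\operatorname{supp}a_y]$, $\pi_m$ is injective on $\operatorname{supp}p\cup\operatorname{supp}a_y\cup\{\tau_m\}$. Let $f=a_m-a_y$. Then $\pi_m(f)=\pi_m(\lambda_m)\ge0$, so $f\ge0$ by (L3), and $f$ is a lift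 of $B$ by (6). So (5) holds with $x'=x_m$, since $N(x_m)\le n(x_m)\le\ell_0$. $\square$

*End of the proof of Theorem 2.3.* We glue the countably many levels. Let $H,K$ be disjoint and closed. By Lemma 5.1, used also with $H,K$ exchanged, there are open $V_r\supseteq H\cap G_r$, $W_r\supseteq K\cap G_r$ with $\overline{V_r}\cap K=\emptyset=\overline{W_r}\cap H$. Put
$$P=\bigcup_r\Bigl(V_r\setminus\bigcup_{j\le r}\overline{W_j}\Bigr),\qquad Q=\bigcup_r\Bigl(W_r\setminus\bigcup_{j\le r}\overline{V_j}\Bigr).$$
These are open, $P\supseteq H$ and $Q\supseteq K$. If $z\in P\cap Q$ via $V_r$ and $W_s$: when $s\le r$, $z\in W_s$ was removed from $V_r$; when $r\le s$, $z\in V_r$ was removed from $W_s$. So $P\cap Q=\emptyset$. Thus $G$ is $T_1$ and normal, hence regular Hausdorff; it is developable, hence Moore, and not metrizable. Its size is $\aleph_1$, since $S$ is uncountable and $I\subseteq\omega_1^{<\omega}$. $\square$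

## 6. Forcing one uniformizing function with countable conditions

We turn to Theorem 2.2. Since $L\models\mathrm{GCH}$, we may start from $V\models$ ZFC + GCH. Fix code, $D$ as in Section 2, a stationary set $S$ of limit points of $D$ with $\omega_1\setminus S$ stationary, and $(e_\delta),(A_\delta)$. To keep CH we must not add reals, so we use countable conditions.

**Definition 6.1.** A *coloring* is $\bar c=\langle c_\delta:A_\delta\to2\mid\delta\in S\rangle$. $Q(\bar c)$ is the set of all $q:\gamma\to2$, $\gamma<\omega_1$, such that $q\restriction A_\delta=^*c_\delta$ for all $\delta\in S\cap(\gamma+1)$, ordered by extension; its largest element is $\emptyset$.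

Note the $+1$: if $\gamma\in S$, then $q:\gamma\to2$ already has to obey $c_\gamma$. For example, every $q:n\to2$ with $n<\omega$ is a condition, since $S$ has only limits of limits.

**Lemma 6.2** (E)**.** If $q\in Q(\bar c)$, $\operatorname{dom}q=\gamma\le\gamma'<\omega_1$ and $u$ is a finite partial function from $[\gamma,\gamma')$ to $2$, there is $q'\le q$ with domain $\gamma'$ and $u\subseteq q'$.

*Proof.* Let $S\cap(\gamma,\gamma']=\{\delta_k\}_k$ be a one-to-one enumeration, finite or of type $\omega$. By Lemma 2.1, $B_k=A_{\delta_k}\setminus(\gamma\cup\bigcup_{l<k}A_{\delta_l})$ is cofinite in $A_{\delta_k}$; the $B_k$ are disjoint subsets of $[\gamma,\gamma')$. Let $q'=q$ on $\gamma$, $c_{\delta_k}$ on $B_k$, $0$ elsewhere on $\gamma'$, and then change it to $u$ on $\operatorname{dom}u$. For $\delta\in S\cap(\gamma+1)$, $q'\restriction A_\delta=q\restriction A_\delta=^*c_\delta$; for $\delta_k$ only finitely many points of $A_{\delta_k}$ are affected outside $B_k$ or by $u$. $\square$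

**Lemma 6.3.** $Q(\bar c)$ is separative: if $q_1\not\le q_2$, some $q_3\le q_1$ is incompatible with $q_2$. Hence if $q_1$ forces $q_2$ into the generic filter, then $q_1\le q_2$.

*Proof.* If $q_1,q_2$ disagree somewhere, they are incompatible and $q_3=q_1$ works. Otherwise $\gamma=\operatorname{dom}q_1<\operatorname{dom}q_2$, and (E) gives $q_3\le q_1$ with domain $\gamma+1$ and $q_3(\gamma)\ne q_2(\gamma)$. The last sentence follows, as $q_3$ would force $q_2$ out of the generic filter. $\square$

By (E) the union $h$ of a generic filter has domain $\omega_1$, and for $\delta\in S$ it extends a condition of domain $\ge\delta$, so $h\restriction A_\delta=^*c_\delta$. The danger is at limits. Let $N$ be a countable elementary submodel with $\delta=N\cap\omega_1$, and $p_0\ge p_1\ge\cdots$ a sequence in $N$ meeting all dense sets in $N$. Its union has domain $\delta$. If $\delta\notin S$, the union is a condition. If $\delta\in S$, it need not be: by (E) one can let it differ from $c_\delta$ at infinitely many points of $A_\delta$. Since $\omega_1\setminus S$ is stationary, the good case suffices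 to show that no reals are added. But to keep $S$ stationary, which (U) demands, we must handle $\delta\in S$. For one coloring this is easy.

**Lemma 6.4.** If $\bar c\in V$, then $S$ remains stationary after forcing with $Q(\bar c)$.

*Proof.* Let $p\in Q(\bar c)$ and $\dot C$ a name of a club. As $S$ is stationary, there are $\delta\in S$ and countable elementary submodels $N_0\in N_1\in\cdots$ of some $H(\theta)$, increasing, containing $p,\dot C,\bar c$, with $\delta_n=N_n\cap\omega_1\nearrow\delta$. (A continuous chain providing them is written out in Section 7.) Let $p_0=p$. Given $p_n\in N_n$, the set $A_\delta\cap\delta_{n+1}$ is finite, so it and $c_\delta\restriction\delta_{n+1}$ are in $N_{n+1}$. Choose $\eta\in[\delta_n,\delta_{n+1})$ with $A_\delta\cap\delta_{n+1}\subseteq\eta$. By (E), extend $p_n$ in $N_{n+1}$ to a condition of domain $\eta$ that agrees with $c_\delta$ on the new points of $A_\delta$; then extend further in $N_{n+1}$ to $p_{n+1}$ forcing some element of $\dot C$ in $(\delta_n,\delta_{n+1})$. As $\operatorname{dom}p_{n+1}<\delta_{n+1}$, all points of $A_\delta\cap\operatorname{dom}p_{n+1}$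 lie below $\eta$. So $q=\bigcup p_n$ has domain $\delta$ and agrees with $c_\delta$ outside the finite set $A_\delta\cap\operatorname{dom}p_0$. For $\delta'\in S\cap\delta$ some $p_n$ has domain $\ge\delta'$. Hence $q\in Q(\bar c)$, and $q$ forces $\dot C$ to be cofinal in $\delta$, so $\delta\in\dot C\cap S$. $\square$

We must treat all colorings, including those that appear later, so we iterate. Then the proof of Lemma 6.4 breaks down at a definite place: the coloring at coordinate $i$ is a name $\bar c^i$, and while constructing a condition we do not know which values $c^i_\delta\restriction\delta_n$ to follow. The answer is to follow all finitely many possibilities for $c^i_\delta\restriction\delta_n$ at once, with a finite tree of conditions at stage $n$, and to let the generic filter choose the branch at the end.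

## 7. The iteration, and why $S$ stays stationary

**Setup.** Let $\langle P_i,\dot Q_i:i<\omega_2\rangle$ be a countable support iteration with $\dot Q_i=Q(\bar c^i)$, $\bar c^i$ a $P_i$-name of a coloring, and $P=P_{\omega_2}$. So a condition $q\in P_i$ is a function on $i$ with $q\restriction j\Vdash q(j)\in\dot Q_j$ for $j<i$, and $q(j)=\emptyset$ outside a countable set $\operatorname{supp}q$; and $q\le p$ iff $q\restriction j\Vdash q(j)\le p(j)$ for all $j$. If $s\le p\restriction j$ in $P_j$, then $s\cup p\restriction[j,i)$ is a condition below $p$. Also $p\restriction(j+1)\in G_{j+1}$ iff $p\restriction j\in G_j$ and the value of $p(j)$ is in the generic filter of $\dot Q_j$. The names $\bar c^i$ are fixed in 7.3; 7.2 does not depend on them.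

**Definition 7.1.** A condition $q$ is *flat* if every $q(j)$ is (the canonical name of) a function in $V$ from a countable ordinal to $2$, with $q(j)=\emptyset$ for $j\notin\operatorname{supp}q$.

For example, if $f:n\to2$ with $n<\omega$, the condition with $q(5)=f$ and $\emptyset$ elsewhere is flat. A condition whose coordinate $5$ is a name depending on the generic for $P_5$ is not.

**Lemma 7.2.** For $i\le\omega_2$, $P_i$ adds no new $\omega$-sequences of elements of $V$, and the flat conditions are dense in $P_i$.

*Proof.* By induction on $i$. Let $p\in P_i$, and let $N\prec H(\theta)$ be countable with $p,P_i\in N$ (and any given name of an $\omega$-sequence of elements of $V$ in $N$), and $\delta=N\cap\omega_1\notin S$; this exists as $\omega_1\setminus S$ is stationary. Let $p=p_0\ge p_1\ge\cdots$ in $N$ meet all dense subsets of $P_i$ in $N$.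

**Step 1: the coordinates are decided.** Let $j\in N\cap i$. By the induction hypothesis for $P_j$, $\omega_1$ is not collapsed by $P_j$ and elements of $\dot Q_j$, being coded by $\omega$-sequences from $V$, are in $V$. Fix $n$. The conditions $s\in P_i$ which are incompatible with $p_n$, or for which $s\restriction j$ decides $p_n(j)$ as an element of $V$, are dense, and this set is in $N$. A $p_k$ in it is compatible with $p_n$. So some $p_k\restriction j$ decides $p_n(j)=f_{j,n}$, and $f_{j,n}\in N\cap V$ by elementarity. As $p_{n+1}\restriction j\Vdash p_{n+1}(j)\le p_n(j)$, we have $f_{j,n}\subseteq f_{j,n+1}$.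

**Step 2: the domains converge to $\delta$.** By (E) in $V^{P_j}$, for $\xi<\delta$ the conditions $s$ with $s\restriction j\Vdash\operatorname{dom}s(j)\ge\xi$ are dense. So the ordinals $\operatorname{dom}f_{j,n}$ are cofinal in $\delta$; each is in $N$, hence $<\delta$.

**Step 3: the lower bound.** Put $q(j)=f_j=\bigcup_nf_{j,n}$ for $j\in N\cap i$, and $q(j)=\emptyset$ otherwise. By induction on $j\le i$ we show $q\restriction j\in P_j$ and $q\restriction j\le p_n\restriction j$ for all $n$. At $j\in N$: $q\restriction j$ is below all $p_k\restriction j$, so it forces $f_{j,n}=p_n(j)\in\dot Q_j$ for all $n$. The requirement on $f_j$ at $\delta'\in S\cap\delta$ holds because some $f_{j,n}\in\dot Q_j$ has domain $\ge\delta'$; at $\delta$ there is none, as $\delta\notin S$. So $q\restriction j\Vdash f_j\in\dot Q_j$ and $f_j\le p_n(j)$. For $j\notin N$, note that $\operatorname{supp}p_n$ is countable and in $N$, so $\operatorname{supp}p_n\subseteq N$ and $p_n(j)=\emptyset$. At limits there is nothing to do, as the order is coordinatewise and the support of $q$ is countable. So $q$ is flat,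 below $p$, and decides every value of the given name, since for each value some $p_k$ does. $\square$

**7.3. Chain condition, bookkeeping, GCH.**

*$P$ has the $\omega_2$-c.c.* Given $\omega_2$ conditions, extend them to flat ones. By CH and the $\Delta$-system lemma, $\omega_2$ of these have supports forming a $\Delta$-system with countable root. By CH there are at most $\omega_1^\omega=\omega_1$ possible restrictions to the root, so two of them, $p,p'$, agree on the root. Then $p\cup p'$ (the nonempty one of the two coordinates, if there is one) is a condition below both: inductively $(p\cup p')\restriction j\le p\restriction j,\,p'\restriction j$, one of these forces the $j$th coordinate into $\dot Q_j$, and $p(j),p'(j)$ are equal or one of them is $\emptyset$.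

*All colorings are treated.* For $j<\omega_2$ there are at most $\omega_1^\omega=\omega_1$ flat conditions in $P_j$. A coloring is coded by a subset of $\omega_1$, so up to equivalence it has a $P_j$-name consisting of $\omega_1$ antichains of flat conditions, and there are at most $2^{\omega_1}=\omega_2$ of these. A $P$-name of a subset of $\omega_1$ uses at most $\omega_1$ flat conditions, by the $\omega_2$-c.c., and their supports are bounded in $\omega_2$. So every coloring in $V^P$ is in $V^{P_j}$ for some $j<\omega_2$. Fix a surjection $i\mapsto(j_i,\xi_i)$ of $\omega_2$ onto $\omega_2\times\omega_2$ with $j_i\le i$, and let $\bar c^i$ be the $\xi_i$th name in an enumeration, fixed at stage $j_i$, of the $P_{j_i}$-names of colorings. Then every coloring in $V^P$ is some $\bar c^i$. As in Section 6, the $i$th generic function $h_i:\omega_1\to2$ satisfies $h_i\restriction A_\delta=^*c^i_\delta$ for $\delta\in S$.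

*Cardinals and GCH.* $\omega_1$ is preserved by Lemma 7.2, larger cardinals by the chain condition; CH holds since no reals are added. The flat conditions form a dense set of size $\omega_2^\omega=\omega_2$. For $\mu\ge\omega_1$ a nice name of a subset of $\mu$ consists of $\mu$ antichains of at most $\omega_1$ flat conditions, so there are at most $\omega_2^{\omega_1\cdot\mu}\le\mu^+$ of them. So $V^P\models$ GCH. Finally, no finite or countable sequences of ordinals are added, so $\mathrm{code},D,(e_\delta),(A_\delta)$ have in $V^P$ all the properties required in Section 2. Only one thing is missing.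

**Proposition 7.4.** $S$ remains stationary in $V^P$.

*Proof.* Let $p\in P$, without loss of generality flat, and $\dot C$ a name of a club. We find a condition compatible with $p$ that forces a $\delta\in S$ into $\dot C$.

**Step 1: models and guesses.** Take a continuous $\in$-chain $\langle M_\xi:\xi<\omega_1\rangle$ of countable elementary submodels of $H(\theta)$ (with a well-order) with $M_\xi\in M_{\xi+1}$ and $p,\dot C,\langle P_i,\dot Q_i\rangle,\langle A_\delta\rangle\in M_0$. The $\delta$ with $M_\delta\cap\omega_1=\delta$ contain a club; choose a limit such $\delta\in S$, and $\xi_n\nearrow\delta$ strictly. Put $N_n=M_{\xi_n}$, $N=M_\delta=\bigcup N_n$, $\delta_n=N_n\cap\omega_1$. So $N_n\in N_{n+1}$ and $\delta_n\nearrow\delta$. Choose finite sets $\emptyset=w_0\subseteq w_1\subseteq\cdots$ with $w_n\subseteq N_n\cap\omega_2$ and $\bigcup w_n=N\cap\omega_2$. Let $\Phi_n$ be the set of functions $\varphi$ on $w_n$ with $\varphi(i):A_\delta\cap\delta_n\to2$: the possible values of $\langle c^i_\delta\restriction\delta_n:i\in w_n\rangle$. As $A_\delta\cap\delta_n$ is finite, $\Phi_n$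 is finite and lies in $N_n$. For $\varphi\in\Phi_{n+1}$ let $\varphi^-\in\Phi_n$ be given by $\varphi^-(i)=\varphi(i)\restriction\delta_n$ $(i\in w_n)$. For $\varphi\ne\psi$ in $\Phi_n$ let $i(\varphi,\psi)=\min\{i\in w_n:\varphi(i)\ne\psi(i)\}$.

For a small example: if $w_n=\{3,7\}$ and $A_\delta\cap\delta_n$ has one point, then $\Phi_n$ has four members. Two of them that differ only at $7$ have $i(\varphi,\psi)=7$, and their conditions will be required to coincide below $7$.

**Step 2: the tree of conditions.** We construct flat $p^n_\varphi\in P\cap N_n$ $(\varphi\in\Phi_n)$, with $p^0_\emptyset=p$, such that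

* (T1) $p^{n+1}_\varphi\le p^n_{\varphi^-}$;
* (T2) $p^n_\varphi\restriction i(\varphi,\psi)=p^n_\psi\restriction i(\varphi,\psi)$ for $\varphi\ne\psi$ in $\Phi_n$;
* (T3) $\operatorname{dom}p^{n+1}_\varphi(i)\ge\delta_n$ for $i\in w_{n+1}$ (and all $\operatorname{dom}p^n_\varphi(i)$ are $<\delta_n$ for $i\in N_n$, since $p^n_\varphi\in N_n$);
* (T4) for $\varphi\in\Phi_{n+1}$, $i\in w_n$ and $\beta\in A_\delta\cap(\operatorname{dom}p^{n+1}_\varphi(i)\setminus\operatorname{dom}p^n_{\varphi^-}(i))$: $p^{n+1}_\varphi(i)(\beta)=\varphi(i)(\beta)$;
* (T5) $p^{n+1}_\varphi\Vdash\dot C\cap(\delta_n,\delta_{n+1})\ne\emptyset$.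

Suppose the $p^n_\varphi$ are given. Start with $p_\varphi:=p^n_{\varphi^-}$ for $\varphi\in\Phi_{n+1}$. (T2) holds for these: if $\varphi^-=\psi^-$ the conditions are equal, and if $\varphi^-\ne\psi^-$, then $\varphi,\psi$ already differ at $i(\varphi^-,\psi^-)$, so $i(\varphi,\psi)\le i(\varphi^-,\psi^-)$.

*First part: obey the guesses.* Choose $\eta\in[\delta_n,\delta_{n+1})$ with $A_\delta\cap\delta_{n+1}\subseteq\eta$; this is a finite set. For $\varphi\in\Phi_{n+1}$ and $i\in w_n$ replace coordinate $i$ of $p_\varphi$ by a $P_i$-name for an extension in $\dot Q_i$ of $p^n_{\varphi^-}(i)$ of domain $\eta$ which agrees with $\varphi(i)$ on $A_\delta\cap\eta\setminus\operatorname{dom}p^n_{\varphi^-}(i)$. Such an extension exists by (E) whenever $p^n_{\varphi^-}(i)\in\dot Q_i$ (otherwise let the name denote $\emptyset$). We choose the name by a fixed choice function in $N_{n+1}$, depending only on $i$, the function $p^n_{\varphi^-}(i)$, the finite function $\varphi(i)$, and $\eta$. Going up the coordinates, the result is a condition in $N_{n+1}$ stronger than $p^n_{\varphi^-}$, because the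 restriction to $i$ stays stronger than $p^n_{\varphi^-}\restriction i$, which forces $p^n_{\varphi^-}(i)\in\dot Q_i$. (T2) is preserved: for $i\in w_n$ with $i<i(\varphi,\psi)$ the data for $\varphi$ and $\psi$ coincide.

*Second part: decide $\dot C$.* Go through the $\varphi\in\Phi_{n+1}$ one at a time. Extend the current $p_\varphi$ to some flat $r\in N_{n+1}$ which decides an element of $\dot C$ above $\delta_n$ and has $\operatorname{dom}r(i)\ge\delta_n$ for $i\in w_{n+1}$. This is possible: first decide an element of $\dot C$, then by (E) extend the coordinates $i\in w_{n+1}$ to names of functions of domain $\ge\delta_n$, then pass to a flat condition by Lemma 7.2; by elementarity all this can be done in $N_{n+1}$. Replace $p_\varphi$ by $r$, and for $\psi\ne\varphi$ replace $p_\psi$ by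
$$r\restriction i(\varphi,\psi)\ \cup\ p_\psi\restriction[i(\varphi,\psi),\omega_2).$$
This is a condition stronger than $p_\psi$, because $r\restriction i(\varphi,\psi)\le p_\varphi\restriction i(\varphi,\psi)=p_\psi\restriction i(\varphi,\psi)$ by (T2).

(T2) is preserved. For the pair $\varphi,\psi$ this is clear. For distinct $\psi,\chi\ne\varphi$ let $a=i(\varphi,\psi)$, $b=i(\varphi,\chi)$. If $a=b$, then $i(\psi,\chi)\ge a$, as below $a$ both agree with $\varphi$; below $a$ both new conditions are $r$, and on $[a,i(\psi,\chi))$ they are unchanged and agree by the old (T2). If $a<b$, then $\psi(a)\ne\varphi(a)=\chi(a)$, so $i(\psi,\chi)=a$, and both restrictions to $a$ equal $r\restriction a$. The case $b<a$ is symmetric.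

If $\psi$ was treated earlier, $p_\psi$ remains flat and only gets stronger, so what was achieved for it remains true.

At the end all $p_\varphi$ are flat; let $p^{n+1}_\varphi=p_\varphi$. (T1), (T2), (T3) hold. (T5) holds since the decided element of $\dot C$ is in $N_{n+1}$, hence below $\delta_{n+1}$. For (T4): $p^{n+1}_\varphi(i)$ has domain $<\delta_{n+1}$, so the relevant $\beta$ are in $A_\delta\cap\delta_{n+1}\subseteq\eta$; and $p^{n+1}_\varphi\restriction i$ forces $p^{n+1}_\varphi(i)$ to extend the function of domain $\eta$ chosen in the first part, which has the value $\varphi(i)(\beta)$ at $\beta$.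

**Step 3: true guesses.** For a $P_j$-generic $G_j$, call $\varphi\in\Phi_n$ *true below $j$* if $\varphi(i)=c^i_\delta\restriction\delta_n$ (the restriction to $A_\delta\cap\delta_n$) for all $i\in w_n\cap j$. This makes sense in $V[G_j]$, since $c^i_\delta\in V[G_i]$. Such $\varphi$ exist, and if $\varphi\in\Phi_{n+1}$ is true below $j$, so is $\varphi^-$. If $\varphi\ne\psi$ in $\Phi_n$ are true below $j$, then $i(\varphi,\psi)\ge j$. So by (T2)
$$p^n_\varphi\restriction j\ \text{ is the same for all }\varphi\in\Phi_n\text{ true below }j.\tag{7}$$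
We define $q$ with support $\subseteq N\cap\omega_2$ by recursion so that for all $j\le\omega_2$:

$(*)_j$ $q\restriction j\in P_j$, and $q\restriction j$ forces $p^n_\varphi\restriction j\in G_j$ for all $n$ and all $\varphi\in\Phi_n$ true below $j$.

**Step 4: from $j$ to $j+1$, $j\in N\cap\omega_2$.** Work in $V[G_j]$ with $q\restriction j\in G_j$. As $c^j_\delta\in V[G_j]$, truth below $j+1$ is determined. For $n$ with $j\in w_n$ let $g_n=p^n_\varphi(j)$ for any $\varphi\in\Phi_n$ true below $j+1$; by (7) for $j+1$ this does not depend on $\varphi$. Such $\varphi$ is true below $j$, so by $(*)_j$ $p^n_\varphi\restriction j\in G_j$, whence $g_n\in Q_j$. Taking $\varphi\in\Phi_{n+1}$ true below $j+1$ and using (T1), we get $g_n\subseteq g_{n+1}$. By (T3), $g=\bigcup g_n$ has domain $\delta$.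

We check $g\in Q_j$. For $\delta'\in S\cap\delta$ the requirement holds since some $g_n\in Q_j$ has domain $\ge\delta'$. At $\delta$ let $n_0$ be the first $n$ with $j\in w_n$. If $\beta\in A_\delta\setminus\operatorname{dom}g_{n_0}$, there is $n\ge n_0$ with $\beta\in\operatorname{dom}g_{n+1}\setminus\operatorname{dom}g_n$; with $\varphi\in\Phi_{n+1}$ true below $j+1$, (T4) gives $g(\beta)=\varphi(j)(\beta)=c^j_\delta(\beta)$. As $A_\delta\cap\operatorname{dom}g_{n_0}$ is finite, $g\restriction A_\delta=^*c^j_\delta$. So $g\in Q_j$; let $q(j)$ be a name for $g$.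

We check $(*)_{j+1}$. For $n$ with $j\in w_n$ and $\varphi\in\Phi_n$ true below $j+1$: $p^n_\varphi\restriction j\in G_j$ and $p^n_\varphi(j)=g_n\subseteq g$, so $p^n_\varphi\restriction(j+1)\in G_{j+1}$ whenever $q\restriction(j+1)\in G_{j+1}$. If $j\notin w_n$ and $\varphi\in\Phi_n$ is true below $j+1$, take $n'>n$ with $j\in w_{n'}$ and $\varphi'\in\Phi_{n'}$ true below $j+1$. Its iterated restriction $\psi\in\Phi_n$ is true below $j+1$, and $p^n_\psi\restriction(j+1)=p^n_\varphi\restriction(j+1)$ by (7). Since $p^{n'}_{\varphi'}\le p^n_\psi$ and $p^{n'}_{\varphi'}\restriction j\in G_j$, we get $g\supseteq g_{n'}\supseteq p^n_\psi(j)=p^n_\varphi(j)$; together with $p^n_\varphi\restriction j\in G_j$ this suffices.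

**Step 5: from $j$ to $j+1$, $j\notin N$.** Let $q(j)=\emptyset$. Since $\operatorname{supp}p^n_\varphi\subseteq N$ and $w_n\subseteq N$, $p^n_\varphi(j)=\emptyset$ and truth below $j+1$ is truth below $j$. So $(*)_{j+1}$ follows from $(*)_j$.

**Step 6: limit $j$.** $q\restriction j\in P_j$, as its support is countable. Here it does not suffice that $p^n_\varphi\restriction j'\in G_{j'}$ for all $j'<j$; we use separativity. Fix $n$. The set of $s\le q\restriction j$ that decide the finite functions $c^i_\delta\restriction\delta_n$ for all $i\in w_n\cap j$ is dense below $q\restriction j$. Take such an $s$. As $c^i_\delta\restriction\delta_n$ is a $P_i$-name, $s\restriction i$ already decides it: if $t\le s\restriction i$ forced another value, so would $t\cup s\restriction[i,j)\le s$. Let $\varphi\in\Phi_n$ be true below $j$ according to $s$, and $\bar p=p^n_\varphi\restriction j$. We show $s\restriction j'\le\bar p\restriction j'$ by induction on $j'\le j$; only the step from $j'$ to $j'+1$ needs proof. Since $s\restriction(j'+1)\le q\restriction(j'+1)$ forces $\varphi$ to be true below $j'+1$,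 $(*)_{j'+1}$ gives $s\restriction(j'+1)\Vdash\bar p\restriction(j'+1)\in G_{j'+1}$. So $s\restriction j'$ forces that $s(j')$ forces $\bar p(j')$ into the $\dot Q_{j'}$-generic filter, and by Lemma 6.3 in $V^{P_{j'}}$, $s\restriction j'\Vdash s(j')\le\bar p(j')$. Thus $s\le\bar p$, and $s\Vdash\bar p\in G_j$. By (7) this is the condition $p^n_\varphi\restriction j$ for every $\varphi$ true below $j$. By density, $(*)_j$ holds.

**Step 7: conclusion.** By $(*)_{\omega_2}$, $q$ forces $p=p^0_\emptyset\in G$, and for each $n$ that some $p^{n+1}_\varphi\in G$. So by (T5), $q$ forces $\dot C$ to meet every $(\delta_n,\delta_{n+1})$, hence to be cofinal in $\delta$; so $q\Vdash\delta\in\dot C\cap S$. A common extension of $q$ and $p$ forces $\dot C\cap S\ne\emptyset$. $\square$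

Hence $V^P\models$ ZFC + GCH + (U). This proves Theorem 2.2 and, with Theorem 2.3, Theorem A.

## 8. A metric on an arbitrary Hausdorff first-countable paratopological group, and a reduction in ZFC

For Theorems B and C we need to show metrizability of all groups, also non-abelian ones. The plan is to define from $G$ a metric (not for its topology) and to translate normality into a statement about metric spaces.

**Definition 8.1.** A *triple* $(Z,\rho,r)$ is a metric space $(Z,\rho)$ with a surjection $r:Z\to\Lambda$. It is

* *additive* if for all $c:\Lambda\to2$ there is $n:Z\to\omega$ such that $c(r(x))\ne c(r(y))$ implies $\rho(x,y)\ge2^{-\max(n(x),n(y))}$;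
* *separated* if $Z=\bigcup_{m<\omega}Z_m$ and there are $\varepsilon_m>0$ such that $x,y\in Z_m$, $r(x)\ne r(y)$ imply $\rho(x,y)\ge\varepsilon_m$.

*Example 1: sets of reals.* Let $Z\subseteq\mathbb R$, $r=\mathrm{id}$. A set of reals with all distances $\ge\varepsilon$ is countable, so the triple is separated iff $Z$ is countable. Under CH, if $Z$ is uncountable it is not additive. Indeed, for $c$ and $n$ as in the definition let $F_k$ be the closure in $\mathbb R$ of $\{x\in Z:c(x)=1,n(x)\le k\}$. If $c(x)=0$, then $x$ has distance $\ge2^{-\max(n(x),k)}$ from that set, so $c^{-1}(1)=Z\cap\bigcup_kF_k$. So $c$ is determined by a sequence of closed sets, and there are at most $2^{\aleph_0}$ of these, while there are $2^{|Z|}\ge2^{\aleph_1}>2^{\aleph_0}$ functions $c$. This is the counting of Section 1 again.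

*Example 2: the group of Section 3.* Let $Z=S$, $r=\mathrm{id}$, $\rho(\delta,\delta')=2^{-n}$ for the least $n$ with $e_\delta(n)\ne e_{\delta'}(n)$. Under (U) this is additive: Section 4 gives $n(\cdot)$ such that $c(\delta)\ne c(\delta')$ implies $\pi_m(\delta)\ne\pi_m(\delta')$ for $m=\max(n(\delta),n(\delta'))$, so $\rho(\delta,\delta')>2^{-m}$. It is not separated: some $Z_m$ would be stationary, and by Fodor's lemma, as in Step 4 of Section 3, it contains $\delta\ne\delta'$ with $\rho(\delta,\delta')\le2^{-n}<\varepsilon_m$.

**Theorem 8.2** (ZFC)**.** Let $G$ be a normal Moore paratopological group. If every additive triple with $|Z|\le|G|$ is separated, then $G$ is metrizable.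

We use two classical theorems. The metrization lemma (Kelley, *General Topology*, 6.12): if $V_0=X\times X$, the $V_n\subseteq X\times X$ are symmetric, contain the diagonal and satisfy $V_{n+1}\circ V_{n+1}\circ V_{n+1}\subseteq V_n$, then there is a pseudometric $\rho$ on $X$ with $V_n\subseteq\{\rho<2^{-n}\}\subseteq V_{n-1}$ for $n\ge1$. And Bing's theorem: a collectionwise normal Moore space is metrizable; here *collectionwise normal* means that the members of a discrete family of closed sets (every point has a neighborhood meeting at most one member) have pairwise disjoint open neighborhoods.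

Let $U_0=G$ and let $(U_n)$ be a decreasing open base at $e$ with $U_{n+1}U_{n+1}\subseteq U_n$. Left translations are homeomorphisms, so $(xU_n)$ is a base at $x$. Write $x\sim_ny$ iff $xU_n\cap yU_n\ne\emptyset$.

Suppose first that $G$ is abelian. If $x\sim_{n+1}w\sim_{n+1}y$, say $xu_1=wv_1$ and $wv_2=yu_2$, then $xu_1v_2=wv_1v_2=yu_2v_1$ lies in $xU_n\cap yU_n$, so $x\sim_ny$, and the metrization lemma applies to these relations directly. In general the last equality fails: $v_1$ must be moved past $w$ and past $y$, which conjugates it by elements depending on $w$ and $y$, and no single $k$ works for all of them. The remedy is to relate $x$ and $y$ only if they have the same bounds for conjugation; there are countably many possibilities for these bounds. Let $m(g,n)$ be the least $m$ with $g^{-1}U_mg\subseteq U_n$; it exists since conjugations are continuous.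

*Proof of Theorem 8.2.* **Step 1: one composition.** *If $x\sim_kw\sim_ky$, $k\ge n+1$ and $y^{-1}wU_kw^{-1}y\subseteq U_{n+1}$, then $x\sim_ny$.* Let $xu_1=wv_1$ and $wv_2=yu_2$ with $u_i,v_i\in U_k$, and put $z=xu_1v_2$. Then $z\in xU_kU_k\subseteq xU_n$. Also
$$z=wv_1v_2=(wv_1w^{-1})\,yu_2=y\,(y^{-1}wv_1w^{-1}y)\,u_2\in yU_{n+1}U_{n+1}\subseteq yU_n.$$

**Step 2: the metric.** Define
$$\varphi_0(x)=0,\quad a_n(x)=m(x,\varphi_n(x)+1),\quad\varphi_{n+1}(x)=\max\{\varphi_n(x)+1,\,m(x^{-1},a_n(x))\},$$
and $t_n(x)=\langle(a_i(x),\varphi_{i+1}(x)):i<n\rangle$. There are countably many possible values of $t_n$; $\varphi_n(x)\ge n$, and $\varphi_n(x)$ is determined by $t_n(x)$. Let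
$$(x,y)\in E_n\iff t_n(x)=t_n(y)\text{ and }x\sim_{\varphi_n(x)}y.$$
$E_n$ is reflexive and symmetric. $E_{n+1}\subseteq E_n$, as $t_{n+1}$ determines $t_n$ and $\varphi_{n+1}\ge\varphi_n$. $E_0=G\times G$, as $U_0=G$. We show $E_{n+1}\circ E_{n+1}\subseteq E_n$. Let $(x,w),(w,y)\in E_{n+1}$; the three points have the same $t_{n+1}$. Put $k=\varphi_{n+1}$, $j=a_n$ (common values). Then $k\ge m(w^{-1},j)$, so $wU_kw^{-1}\subseteq U_j$; and $j=m(y,\varphi_n+1)$, so $y^{-1}U_jy\subseteq U_{\varphi_n+1}$. Hence $y^{-1}wU_kw^{-1}y\subseteq U_{\varphi_n+1}$, and $k\ge\varphi_n+1$. By Step 1, $x\sim_{\varphi_n}y$. Finally $\bigcap_nE_n$ is the diagonal: for $x\ne y$ some $xU_n\cap yU_n=\emptyset$, as $G$ is Hausdorff, and $\varphi_n\ge n$.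

Therefore $E_{2n+2}\circ E_{2n+2}\circ E_{2n+2}\subseteq E_{2n+1}\circ E_{2n+1}\subseteq E_{2n}$, and the metrization lemma, applied to $V_n=E_{2n}$, yields a metric $\rho$ on $G$ with
$$E_{2n}\subseteq\{\rho<2^{-n}\}\subseteq E_{2n-2}\qquad(n\ge1).\tag{8}$$

**Step 3: discrete families give additive triples.** Let $\{C_\alpha:\alpha\in\Lambda\}$ be a discrete family of nonempty closed sets, $Z=\bigcup C_\alpha$, and $r(x)=\alpha$ for $x\in C_\alpha$. We show that $(Z,\rho,r)$ is additive. Given $c:\Lambda\to2$, the unions of the $C_\alpha$ with $c(\alpha)=0$ and with $c(\alpha)=1$ are disjoint and, by discreteness, closed. Choose disjoint open neighborhoods of them and $n(x)$ with $xU_{n(x)}$ inside the corresponding one. If $c(r(x))\ne c(r(y))$ and $n=\max(n(x),n(y))$, then $x\not\sim_ny$. As $\varphi_n\ge n$, $(x,y)\notin E_n\supseteq E_{2n}=E_{2(n+1)-2}$, so $\rho(x,y)\ge2^{-(n+1)}$ by (8). So $n(\cdot)+1$ is as required.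

**Step 4: separation gives disjoint families.** As $|Z|\le|G|$, the triple is separated by hypothesis: $Z=\bigcup Z_m$, $\varepsilon_m$. Choose $k_m\ge1$ with $2^{-k_m}\le\varepsilon_m$, and split $Z_m$ into countably many pieces according to the value of $t_{2k_m}$. If $x,y$ are in the same piece and $r(x)\ne r(y)$, then $\rho(x,y)\ge2^{-k_m}$, so $(x,y)\notin E_{2k_m}$ by (8), although $t_{2k_m}(x)=t_{2k_m}(y)$. So $xU_\varphi\cap yU_\varphi=\emptyset$, where $\varphi=\varphi_{2k_m}$ depends only on the piece. Re-indexing the pieces as $(Z_m)_{m<\omega}$ and letting $O_{\alpha,m}$ be the union of the $xU_\varphi$ with $x\in C_\alpha\cap Z_m$, we get for each $m$ a pairwise disjoint family of open sets $\{O_{\alpha,m}\}_\alpha$ with $C_\alpha\cap Z_m\subseteq O_{\alpha,m}$.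

**Step 5: making the families discrete.** By normality choose open $R_\alpha\supseteq C_\alpha$ with $\overline{R_\alpha}\cap\bigcup_{\beta\ne\alpha}C_\beta=\emptyset$, and replace $O_{\alpha,m}$ by $O_{\alpha,m}\cap R_\alpha$. Moore spaces are perfect: a closed $F$ equals $\bigcap_n\bigcup\{O\in\mathcal G_n:O\cap F\ne\emptyset\}$, since if $x$ is in the right side, every $\mathrm{St}(x,\mathcal G_n)$ meets $F$. So the open set $O_m=\bigcup_\alpha O_{\alpha,m}$ is $\bigcup_qF_{m,q}$ with $F_{m,q}$ closed. Choose open $L_{m,q}$ with $F_{m,q}\subseteq L_{m,q}\subseteq\overline{L_{m,q}}\subseteq O_m$. Then $\{O_{\alpha,m}\cap L_{m,q}\}_\alpha$ is discrete: a point of $O_m$ lies in some $O_{\beta,m}$, which meets only the member with index $\beta$, and a point outside $O_m$ has the neighborhood $G\setminus\overline{L_{m,q}}$.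

**Step 6: disjoint neighborhoods.** Index the pairs $(m,q)$ by $l\in\omega$ and write $O^l_\alpha=O_{\alpha,m}\cap L_{m,q}$. Then $C_\alpha\subseteq\bigcup_lO^l_\alpha$. By discreteness
$$\overline{\bigcup_{\beta\ne\alpha}O^l_\beta}=\bigcup_{\beta\ne\alpha}\overline{O^l_\beta}\subseteq\bigcup_{\beta\ne\alpha}\overline{R_\beta},$$
which misses $C_\alpha$. So the sets
$$W_\alpha=\bigcup_l\Bigl(O^l_\alpha\setminus\bigcup_{l'\le l}\overline{\bigcup_{\beta\ne\alpha}O^{l'}_\beta}\Bigr)$$
are open and contain $C_\alpha$. They are pairwise disjoint: if $\alpha\neq\beta$ and $z\in W_\alpha\cap W_\beta$ via $l$ and $l'\le l$ respectively (the other case is symmetric), then $z\in O^{l'}_\beta$, which was removed at $l$ in $W_\alpha$. So $G$ is collectionwise normal, hence metrizable by Bing's theorem. $\square$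

## 9. Stationary families of countable sets, and Theorem B

We ask when additive triples are separated. Example 2 shows what to look for: a stationary set of points, each close to earlier ones.

**Definition 9.1.** For a set $Y$, $\mathcal S\subseteq[Y]^{\le\omega}$ is *stationary* if for every $F:[Y]^{<\omega}\to[Y]^{\le\omega}$ some nonempty $N\in\mathcal S$ is closed under $F$ ($F(u)\subseteq N$ for finite $u\subseteq N$).

For example, $[Y]^{\le\omega}$ itself is stationary if $Y\ne\emptyset$, since a countable set can be closed off in $\omega$ steps. If $Y$ is countable, the constant $F\equiv Y$ shows that a stationary $\mathcal S$ must contain $Y$.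

**Definition 9.2.** Given a triple, let $Y=Z\sqcup\Lambda$. For $X\subseteq Y$ let
$$\mathcal S_X=\{N\in[X]^{\le\omega}:\exists x\in X\cap Z\ (x\in\overline{N\cap Z}^{\,\rho}\text{ and }r(x)\in X\setminus N)\}.$$

In Example 2 write $Y=S\sqcup S'$ with $S'$ a copy of $S$. If $\delta\in S$ is a limit point of $S$, and $N$ consists of the elements of both copies below $\delta$, then $N\in\mathcal S_Y$ as soon as each $e_\delta\restriction n$ is an initial segment of some $e_{\delta'}$ with $\delta'\in S\cap\delta$; the witness is $x=\delta$.

**Lemma 9.3.** If $\mathcal S_Y$ is not stationary in $[Y]^{\le\omega}$, the triple is separated.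

*Proof.* Let $F$ be such that no nonempty $F$-closed $N$ is in $\mathcal S_Y$: if $N\ne\emptyset$ is countable and $F$-closed and $x\in\overline{N\cap Z}$, then $r(x)\in N$. We code each $x$ by approximations.

**Step 1: approximations.** Well-order $Z$. Let $p_n(x)$ be the least $z$ with $\rho(x,z)<2^{-n}$, and $i_n(x)$ the least $i$ with $\rho(x,p_n(x))\le2^{-n}-2^{-i}$. If $i_n(x)=i_n(y)=i$ and $\rho(x,y)<2^{-i}$, then $\rho(y,p_n(x))<2^{-n}$ and $\rho(x,p_n(y))<2^{-n}$. So each of $p_n(x),p_n(y)$ is at most the other: $p_n(x)=p_n(y)$.

**Step 2: the pieces.** For finite nonempty $u\subseteq Y$ let $\mathrm{cl}_F(u)=\{E_j(u):j<\omega\}$ be a fixed enumeration of the $F$-closure of $u$. The set $N_x=\bigcup_k\mathrm{cl}_F\{p_0(x),\dots,p_k(x)\}$ is an increasing union of $F$-closed countable sets, hence countable and $F$-closed, and $x\in\overline{N_x\cap Z}$. So $r(x)\in N_x$. Hence $Z$ is the union of the countably many sets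
$$\{x:\ r(x)=E_j(\{p_0(x),\dots,p_k(x)\}),\ i_l(x)=i_l\ (l\le k)\}\qquad(k,j,i_0,\dots,i_k<\omega).$$
If $x,y$ are in one of these and $\rho(x,y)<\min_{l\le k}2^{-i_l}$, Step 1 gives $p_l(x)=p_l(y)$ for $l\le k$, hence $r(x)=r(y)$. So $\varepsilon=\min_{l\le k}2^{-i_l}$ works for this piece. $\square$

**Lemma 9.4.** Let the triple be additive, $X\subseteq Y$, $|X|\le\omega_1$, and $\mathcal S_X$ stationary in $[X]^{\le\omega}$. Then there are a stationary $S'\subseteq\omega_1$ and $g:S'\times\omega\to\omega_1$ with $g(i,n)<i$ such that

(†) for every $c':S'\to2$ there is $f:\omega_1\times\omega\to2$ such that for all $i\in S'$: $f(g(i,n),n)=c'(i)$ for all but finitely many $n$.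

*Proof.* **Step 1: a stationary set of indices.** $X$ is uncountable: otherwise $F\equiv X$ allows only $N=X$, and $X\notin\mathcal S_X$. Let $X=\{\xi_i:i<\omega_1\}$ one-to-one, $X_i=\{\xi_j:j<i\}$, and $S=\{i:X_i\in\mathcal S_X\}$. We show that $S$ is stationary. Given a club $C$, let $F(u)=X_{\min(C\setminus(j+1))}$, where $j$ is the largest index occurring in $u$, and $F(\emptyset)=X_{\min C}$. Let $N\in\mathcal S_X$ be nonempty and $F$-closed. For each index $j$ occurring in $N$ let $\gamma_j=\min(C\setminus(j+1))>j$; then $\xi_j\in X_{\gamma_j}\subseteq N$. So $N=X_i$ with $i=\sup_j\gamma_j$, and $i\in C$ as $C$ is closed. Thus $i\in C\cap S$.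

**Step 2: witnesses.** For $i\in S$ choose a witness $x_i\in X\cap Z\cap\overline{X_i\cap Z}$ with $r(x_i)=\xi_{h(i)}\in X\setminus X_i$, so $h(i)\ge i$. Let $S'=\{i\in S:\forall j\in S\cap i\ \,h(j)<i\}$. It is stationary, as $S$ is intersected with a club. For $j<i$ in $S'$ we have $h(j)<i\le h(i)$, so $i\mapsto r(x_i)$ is one-to-one on $S'$. Choose $g(i,n)<i$ with $\xi_{g(i,n)}\in Z$ and $\rho(x_i,\xi_{g(i,n)})<2^{-n-1}$.

**Step 3: (†).** Given $c'$, let $c:\Lambda\to2$ satisfy $c(r(x_i))=c'(i)$ for $i\in S'$, and take $n(\cdot)$ from additivity. Let $f(k,n)=c'(i)$ if $\xi_k\in Z$ and there is $i\in S'$ with $n\ge n(x_i)$ and $\rho(x_i,\xi_k)<2^{-n-1}$; otherwise $f(k,n)=0$. This is well defined: if $i,i'$ both qualify, then $\rho(x_i,x_{i'})<2^{-n}\le2^{-\max(n(x_i),n(x_{i'}))}$, so $c'(i)=c'(i')$ by additivity. And $f(g(i,n),n)=c'(i)$ for $n\ge n(x_i)$. $\square$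

*Proof of Theorem B.* $\Diamond$ implies CH. In a first countable Hausdorff space each point is the unique limit of a sequence from a given dense set, so density $\le\omega_1$ implies $|G|\le\omega_1^\omega=\omega_1$. By Theorem 8.2 it suffices to show that additive triples with $|Z|\le\omega_1$ are separated. If not, $\mathcal S_Y$ is stationary by Lemma 9.3, and $|Y|\le\omega_1$ as $r$ is onto. So Lemma 9.4 with $X=Y$ gives $(S',g)$ with (†).

Now diagonalize, as in Section 2. Since a bijection of $\omega_1\times\omega$ with $\omega_1$ maps $i\times\omega$ onto $i$ for club many $i$, $\Diamond(S')$ gives $f_i:i\times\omega\to2$ $(i\in S')$ such that every $f:\omega_1\times\omega\to2$ satisfies $f\restriction(i\times\omega)=f_i$ for stationarily many $i\in S'$. Let $c'(i)=1-v$ if $f_i(g(i,n),n)=v$ for all large $n$, and $c'(i)=0$ if there is no such $v$. Let $f$ be as in (†) for $c'$, and let $i\in S'$ with $f\restriction(i\times\omega)=f_i$. As $g(i,n)<i$, $f_i(g(i,n),n)=f(g(i,n),n)=c'(i)$ for all large $n$. So $v=c'(i)$ and $c'(i)=1-c'(i)$, a contradiction. (In $L$, $\Diamond(S)$ holds for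 all stationary $S\subseteq\omega_1$, by Jensen.) $\square$

## 10. Reflection in the Lévy collapse, and Theorem C

For groups of arbitrary size, $Y$ may be larger than $\omega_1$, and Lemma 9.4 does not apply to $X=Y$. A supercompact cardinal lets us reflect the stationarity of $\mathcal S_Y$ to some $X$ of size $\omega_1$. We need that stationarity survives further forcing.

**Lemma 10.1.** Stationarity of $\mathcal S\subseteq[Y]^{\le\omega}$ is preserved by $\sigma$-closed forcing.

*Proof.* Recall that $\sigma$-closed forcing adds no $\omega$-sequences of ground model elements. Let $p\Vdash\dot F:[Y]^{<\omega}\to[Y]^{\le\omega}$. For finite $u\subseteq Y$ let $\mathrm{Sk}(u)$ be the Skolem hull of $u$ in a well-ordered $H(\theta)$ with constants $p,\dot F,Y$ and the forcing. Apply stationarity to $u\mapsto\mathrm{Sk}(u)\cap Y$. We get a nonempty $N\in\mathcal S$ closed under this function. Then $M^*=\mathrm{Sk}(N)=\bigcup_{u\in[N]^{<\omega}}\mathrm{Sk}(u)$ is a countable elementary submodel with $M^*\cap Y=N$. Let $q$ be a lower bound of a descending sequence below $p$ in $M^*$ meeting all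 dense sets in $M^*$. For finite $u\subseteq N$ we have $u\in M^*$, the conditions deciding $\dot F(u)$ as an element of $V$ are dense below $p$, and so $q$ decides $\dot F(u)$ as a countable set in $M^*$. This is a subset of $M^*\cap Y=N$. So $q\Vdash N$ is closed under $\dot F$. As $p$ could be any condition below a given one, this proves the claim. $\square$

**Facts recalled.** $\mathrm{Col}(\omega_1,{<}\kappa)$ is the set of countable partial functions $p$ on $\kappa\times\omega_1$ with $p(\nu,\xi)<\nu$. For inaccessible $\kappa$ it is $\sigma$-closed and $\kappa$-c.c., and $\kappa$ becomes $\omega_2$. The cardinal $\kappa$ is supercompact if for every $\lambda'$ there is an elementary $j:V\to M$ with critical point $\kappa$, $j(\kappa)>\lambda'$, $M^{\lambda'}\subseteq M$; such $\kappa$ is inaccessible.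

*Proof of Theorem C.* Let $\mathbb G$ be $\mathrm{Col}(\omega_1,{<}\kappa)$-generic. CH holds in $V[\mathbb G]$, as no reals are added and $2^\omega<\kappa$ is collapsed to $\omega_1$. By Theorem 8.2 it suffices to show in $V[\mathbb G]$ that additive triples are separated. Suppose $(Z,\rho,r)\in V[\mathbb G]$ is additive and not separated. Renaming points, we may take $Y=Z\sqcup\Lambda$ to be a cardinal $\lambda$ as a set. By Lemma 9.3, $\mathcal S_Y$ is stationary in $V[\mathbb G]$.

**Step 1: lifting the embedding.** Put $\lambda'=\max(\lambda,\kappa)$ and let $j:V\to M$ be as above. Then $j(\mathrm{Col}(\omega_1,{<}\kappa))=\mathrm{Col}(\omega_1,{<}j(\kappa))$, the same in $M$ and $V$, as $M$ is closed under $\omega$-sequences; and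
$$\mathrm{Col}(\omega_1,{<}j(\kappa))\cong\mathrm{Col}(\omega_1,{<}\kappa)\times\mathrm{Col}(\omega_1,[\kappa,j(\kappa))).$$
The second factor is $\sigma$-closed in $V$, hence also in $V[\mathbb G]$, which has no new $\omega$-sequences of elements of $V$. Let $\mathbb H$ be generic for it over $V[\mathbb G]$. Each $p\in\mathbb G$ is countable and bounded below $\kappa$, so $j(p)=p$. Hence $j$ lifts to an elementary $j:V[\mathbb G]\to M[\mathbb G\times\mathbb H]$, sending the value of a name $\dot x$ by $\mathbb G$ to the value of $j(\dot x)$ by $\mathbb G\times\mathbb H$.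

**Step 2: a small set on which the family is stationary.** Let $X^*=j''\lambda$. As $M^{\lambda'}\subseteq M$, $X^*$ and $j\restriction\lambda$ are in $M$. In $M[\mathbb G\times\mathbb H]$, $|X^*|=|\lambda|\le\omega_1$, since $\lambda<j(\kappa)$. We claim that there $\mathcal S_{X^*}$, computed from $j(Z),j(\rho),j(r)$, is stationary. Let $F\in M[\mathbb G\times\mathbb H]$, $F:[X^*]^{<\omega}\to[X^*]^{\le\omega}$. Pull it back: $\bar F(u)=j^{-1}[F(j''u)]$ for $u\in[\lambda]^{<\omega}$; $\bar F\in V[\mathbb G\times\mathbb H]$ because $j\restriction\lambda\in V$. By Lemma 10.1 over $V[\mathbb G]$ there is a nonempty $N\in\mathcal S_Y$ closed under $\bar F$; let $x$ be a witness. As $N$ is countable, $j(N)=j''N$. It is closed under $F$: a finite subset is $j''u$ with $u\subseteq N$ finite, and $F(j''u)=j''\bar F(u)\subseteq j''N$. By elementarity $j(x)\in\overline{j(N)\cap j(Z)}$ and $j(r)(j(x))=j(r(x))\in X^*\setminus j(N)$; also $j(x)\in X^*\cap j(Z)$. So $j(N)\in\mathcal S_{X^*}$.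

Thus in $M[\mathbb G\times\mathbb H]$ there is a subset $X$ of $j(Y)$ with $|X|\le\omega_1$ and $\mathcal S_X$ stationary. By elementarity, in $V[\mathbb G]$ there is $X\subseteq Y$ with $|X|\le\omega_1$ and $\mathcal S_X$ stationary. Lemma 9.4 gives $(S',g)$ with (†) in $V[\mathbb G]$.

**Step 3: a Cohen-type function over a model containing $(S',g)$.** $(S',g)$ is coded by a subset of $\omega_1$, so by the $\kappa$-c.c. it lies in $V[\mathbb G\restriction\mu]$ for some infinite $\mu<\kappa$, where $\mathbb G\restriction\mu=\mathbb G\cap\mathrm{Col}(\omega_1,{<}\mu)$. Write $\mathrm{Fn}(\omega_1,A)$ for the set of countable partial functions $\omega_1\to A$, and let $\mathrm{Add}$ be the set of functions from countable ordinals to $2$, a dense subset of $\mathrm{Fn}(\omega_1,2)$. The $\mu$th coordinate forcing is $\mathrm{Fn}(\omega_1,\mu)$. Via a bijection $\mu\leftrightarrow2\times\mu$ it is isomorphic to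
$$\{(s,t)\in\mathrm{Fn}(\omega_1,2)\times\mathrm{Fn}(\omega_1,\mu):\operatorname{dom}s=\operatorname{dom}t\},$$
which is dense in $\mathrm{Fn}(\omega_1,2)\times\mathrm{Fn}(\omega_1,\mu)$. By the product lemma $V[\mathbb G]=W_0[\mathsf g]$, where $W_0$ is the extension of $V$ by the $\sigma$-closed product of all remaining factors, and $\mathsf g:\omega_1\to2$ is $\mathrm{Add}$-generic over $W_0$; $\mathrm{Add}^V=\mathrm{Add}^{W_0}$, since $W_0$ has no new $\omega$-sequences. As $\mathbb G\restriction\mu\in W_0$, we have $S',g\in W_0$. $S'$ is stationary in $W_0$, since it is so in the larger model $V[\mathbb G]$, which has the same $\omega_1$.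

**Step 4: contradiction.** Apply (†) in $V[\mathbb G]$ to $c'=\mathsf g\restriction S'$. So some $p\in\mathrm{Add}$ forces over $W_0$: "for all $i\in S'$, $\dot f(g(i,n),n)=\dot{\mathsf g}(i)$ for almost all $n$". In $W_0$ take a countable $N\prec H(\theta)$ with $p,\dot f,S',g\in N$ and $i=N\cap\omega_1\in S'$. Let $q$ be the union of a descending sequence below $p$ in $N$ meeting all dense sets in $N$. Conditions in $N$ have domain $<i$, and the conditions of domain $\ge\xi$ are dense for each $\xi<i$, so $\operatorname{dom}q=i$. As $g(i,n)<i$, we have $(g(i,n),n)\in N$ for each $n$, so $q$ decides $\dot f(g(i,n),n)$, say as $v_n$. But $q$ says nothing about $\dot{\mathsf g}(i)$. The conditions $q\cup\{(i,0)\}$ and $q\cup\{(i,1)\}$ are both below $p$ and give $v_n=0$ for almost all $n$ and $v_n=1$ for almost all $n$, a contradiction. $\square$
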